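# Short and long excursions of a random Eulerian circuit on the discrete torus

## 1. Eulerian circuits on a doubled triangle and on a doubled cycle

Take the triangle with vertices $0,1,2$ and replace each edge by two directed edges, one in each direction. Write $uv$ for the edge from $u$ to $v$. There are six directed edges, and each vertex has two edges coming in and two going out. An Eulerian circuit is a closed tour using each directed edge exactly once; we regard it as a cyclic sequence, with no marked start. Let us find all of them.

At vertex $1$ the tour arrives by $01$ and by $21$, and leaves by $10$ and $12$. So it does one of two things there: it *reflects* ($01$ is followed by $10$, and $21$ by $12$) or it *passes* ($01$ is followed by $12$, and $21$ by $10$). The same two options exist at vertex $2$. We follow the two edges leaving $0$ until they come back to $0$.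

* Pass at both $1$ and $2$: the pieces are $0\to1\to2\to0$ and $0\to2\to1\to0$, of lengths $3$ and $3$.
* Reflect at $1$, pass at $2$: $0\to1\to0$ and $0\to2\to1\to2\to0$, of lengths $2$ and $4$.
* Pass at $1$, reflect at $2$: $0\to1\to2\to1\to0$ and $0\to2\to0$, of lengths $4$ and $2$.
* Reflect at both: $0\to1\to0$ and $0\to2\to0$, and the edges $12,21$ form a closed cycle that never meets $0$. This cannot be part of an Eulerian circuit.

In each of the first three cases the two pieces are glued at $0$ in the only way that gives a single cycle. So there are three Eulerian circuits. Every one of them splits at $0$ into two *excursions*, and the excursion starting with $01$ has length $3$, $2$ or $4$, each with probability $1/3$ if the circuit is chosen uniformly.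

The cycle $\mathbb Z_N$ is no harder. At each $v\neq0$ the circuit reflects or passes. Two reflecting vertices would enclose a closed cycle that avoids $0$, so at most one vertex reflects. With no reflecting vertex the lengths are $N,N$. If $j\in\{1,\dots,N-1\}$ reflects, they are $2j$ and $2(N-j)$. These are $N$ equally likely circuits. The probability that some excursion is shorter than $\delta N$ is at most the proportion of $j$ with $2j<\delta N$ or $2(N-j)<\delta N$, hence at most $\delta$. On the doubled cycle, then, both excursions have length of order $N$, up to an event of small probability.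

Now let $d\ge3$ and take the discrete torus $\mathbb Z_N^d$, $N\ge3$, with each undirected edge replaced by two directed edges. Every vertex has in-degree and out-degree $2d$, the graph is strongly connected, and by Euler's theorem it has Eulerian circuits. Let $\mathcal C_N$ be a uniformly random one. It passes through the origin exactly $2d$ times, so it splits into $2d$ excursions from the origin, with lengths $L_1^{(N)},\dots,L_{2d}^{(N)}$, the length being the number of edges. The lengths sum to $2dN^d$, so at least one is at least $N^d$. We shall compute in Section 3 that an excursion has length exactly $2$ with a probability that tends to a positive limit. So very short and very long excursions both occur. Is there anything in between?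

"From Euler to Stellaris: Some of my favorite open problems in probability" (https://www.stat.berkeley.edu/users/aldous/Talks/Bristol_2022.pdf) conjectures that there is not: for fixed $d\ge3$, each of the $2d$ excursions has length $O(1)$ or $\Omega(N^d)$, in probability. The conjecture is suggested there by transience of simple random walk on $\mathbb Z^d$ and supported by simulation. We prove that it is true.

**Theorem 1.** Let $d\ge3$. For every $\varepsilon>0$ there are $K<\infty$, $\delta>0$ and $N_0$ such that for all $N\ge N_0$
$$\mathbb P\Big(\text{for every } i\in\{1,\dots,2d\}:\ L_i^{(N)}\le K\ \text{ or }\ L_i^{(N)}\ge\delta N^d\Big)\ge1-\varepsilon .$$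

**Corollary 2.** If $K_N\to\infty$ and $\delta_N\to0$, then $\mathbb P(\exists i:\ K_N\le L_i^{(N)}\le\delta_NN^d)\to0$.

**Proof of Corollary 2 from Theorem 1.** Given $\varepsilon$, take $K,\delta$ from the theorem. Eventually $K_N>K$ and $\delta_N<\delta$, so eventually the probability is at most $\varepsilon$. $\square$

**Notation.** $n:=N^d$; $G=G_N$ is the directed torus; $|u-v|_\infty$ is the sup-distance on the torus and $|v|_\infty$ the distance to $0$; $\Lambda_r=\{v:|v|_\infty\le r\}$. SRW means simple random walk. On a directed multigraph it chooses a uniform out-edge at each step. Let $p_{esc}>0$ be the probability that SRW on $\mathbb Z^d$ never returns to its start, and $\kappa:=2d\,p_{esc}$. We write $u\sim v$ for torus neighbors.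

## 2. Counting configurations by forests

The triangle suggests storing a circuit as a choice, at each vertex, of which out-edge follows which in-edge. This section sets up that language and counts.

Throughout, $H=(V,E)$ is a finite directed multigraph (loops allowed) that is *balanced*: at each vertex $v$, in-degree $=$ out-degree $=:d_v$. A loop counts once as an in-edge and once as an out-edge. In a balanced graph, every set of vertices has as many edges leaving as entering. Hence the set of vertices reachable from a given $v$, which no edge leaves, is also entered by no edge. So each weakly connected component is strongly connected.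

**Definition (configurations and strands).** Fix a nonempty root set $B\subset V$. Vertices of degree $0$ outside $B$ are discarded. ${\rm Out}(\cdot)$ and ${\rm In}(\cdot)$ are the sets of edges with tail, respectively head, in the given set, and $e^+$ is the head of $e$. A *configuration* is a choice of a bijection $\sigma_v:{\rm In}(v)\to{\rm Out}(v)$ for each $v\notin B$. Following it from $e\in{\rm Out}(B)$ until the first edge with head in $B$ gives the *strand* of $e$. $\Omega_B(H)$ is the set of configurations without closed cycles avoiding $B$, and $\mu_B=\mu_B^H$ is the uniform law on it, if it is nonempty.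

For the triangle with $B=\{0\}$ there are four configurations, three of them in $\Omega_B$, and the strands are the excursions listed above.

**Definition (forests and Laplacian).** $\tau_B(H)$ is the number of spanning forests oriented to $B$: one out-edge for each $v\notin B$, with no directed cycle. The Laplacian is $(\mathcal L f)(v)=\sum_{v\to w}(f(v)-f(w))$, summed over out-edges; $\mathcal L_A$ denotes its restriction (as a matrix) to $A\times A$.

For the triangle, $\tau_{\{0\}}=3$: vertices $1$ and $2$ choose out-edges in four ways, and only the choice $12,21$ contains a cycle.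

We use two textbook theorems. The directed matrix–tree theorem says $\tau_B(H)=\det\mathcal L_{V\setminus B}$. The BEST theorem says that a connected balanced graph with at least one edge has $\tau_b(H)\prod_{v\in V}(d_v-1)!$ Eulerian circuits, for any vertex $b$.

**Lemma 3.** $|\Omega_B(H)|=\tau_B(H)\prod_{v\notin B}(d_v-1)!$. In particular $\Omega_B(H)\ne\emptyset$ if and only if $\tau_B(H)>0$, and then every vertex can reach $B$.

**Proof.** If some weak component avoids $B$, there is no forest, and in every configuration the edges of that component lie on closed cycles avoiding $B$; both sides are $0$. If $V=B$, both sides are $1$. Otherwise glue $B$ to one vertex $b$. Then $H/B$ is connected and balanced, with $d_b\ge1$. Its Eulerian circuits are the systems consisting of $(\sigma_v)_{v\notin B}$ and a bijection $\sigma_b$ that form a single cycle. The restriction of such a system to $v\notin B$ lies in $\Omega_B(H)$.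

Conversely let $\omega\in\Omega_B(H)$. Following any edge forward or backward cannot run into a closed cycle avoiding $B$, so it reaches $B$: every edge lies on exactly one strand. Mapping the first edge of a strand to its last edge is a bijection $\pi:{\rm Out}(b)\to{\rm In}(b)$. A bijection $\sigma_b$ extends $\omega$ to a circuit exactly when $\sigma_b\circ\pi$ is a $d_b$-cycle on ${\rm Out}(b)$, and there are $(d_b-1)!$ such $\sigma_b$. By BEST the number of circuits is $\tau_b(H/B)(d_b-1)!\prod_{v\notin B}(d_v-1)!$, and $\tau_b(H/B)=\tau_B(H)$ because the two notions of forest involve the same choices of edges. Divide by $(d_b-1)!$. The last assertion follows because a forest gives a path from each vertex to $B$. $\square$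

For the triangle the formula reads $3=3\cdot1!\cdot1!$. The proof also shows that each element of $\Omega_{\{0\}}(G)$ extends to the same number of circuits. So *the uniform Eulerian circuit of $G$, restricted to $(\sigma_v)_{v\neq0}$, has law $\mu^G_{\{0\}}$, and its excursions are the strands.*

Two elementary facts will be used often.

**Fact (i).** If $B=\{0,x\}$, then in every configuration of $\Omega_B(H)$ the number of strands from $0$ to $x$ equals the number from $x$ to $0$. Indeed, the numbers of strands leaving $0$ and of strands ending at $0$ are both $d_0$, and strands from $0$ to $0$ count in both.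

**Fact (ii).** For balanced $H$, $\langle g,\mathcal Lg\rangle=\frac12\sum_{u\to v}(g(u)-g(v))^2$. Indeed $g(u)(g(u)-g(v))=\frac12(g(u)-g(v))^2+\frac12(g(u)^2-g(v)^2)$, and $\sum_{u\to v}g(u)^2=\sum_{u\to v}g(v)^2$ since in- and out-degrees agree.

Finally we recall Green's functions. If from every point of $A\subset V$ SRW on $H$ can leave $A$, then $\mathcal L_A=D(I-P_A)$, with $D$ the diagonal matrix of degrees and $P_A$ the restricted transition matrix, is invertible with inverse $\sum_kP_A^kD^{-1}$. So $\mathcal L_A^{-1}(u,v)=d_v^{-1}\,\mathbb E_u[\#\text{visits to }v\text{ before leaving }A]\ge0$.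

## 3. The end of a strand has exactly the random walk hitting law

How does a strand compare with a random walk? Step by step it is not one, but its *last edge* obeys the walk exactly. We recall Wilson's algorithm in its directed form. If every vertex can reach $B$, run SRW from any vertex until it hits $B$, erase its loops chronologically and keep the remaining path; then repeat from any unused vertex, stopping at the forest built so far. The resulting forest has probability proportional to the product of the transition probabilities of its edges. In our setting that product is $\prod_{v\notin B}d_v^{-1}$ for every forest, so the forest is uniform. Consequently the path from $v$ to $B$ in a uniform forest is the loop erasure of SRW from $v$ stopped on hitting $B$.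

**Lemma 4.** Let $\Omega_B(H)\ne\emptyset$, $e\in{\rm Out}(B)$, $e^+\notin B$, $f\in{\rm In}(B)$. Then
$$\mu_B(\text{the strand of }e\text{ ends with }f)=\mathbb P_{e^+}(\text{SRW on }H\text{ first enters }B\text{ through }f).$$

**Proof.** If $f\in{\rm Out}(B)$, then $f\ne e$, and both sides are $0$. Otherwise glue $B$ to $b$. If $d_b=1$, both sides are $1$.

Otherwise split $b$ into two vertices: $b''$ with in-edge $f$ and out-edge $e$ only, and $b'$ with all other edges. Call the graph $H'$. The bijection at $b''$ is forced, $f\mapsto e$. A closed cycle of $H'$ avoiding $b'$ either avoids $b''$ too, and is then a closed cycle of $H$ avoiding $B$, or passes through $b''$, and then says that the strand of $e$ ends with $f$. So $\Omega_{b'}(H')$ is in bijection with the configurations in $\Omega_B(H)$ whose strand of $e$ does *not* end with $f$. By Lemma 3 their fraction is $\tau_{b'}(H')/\tau_B(H)$, the factor at $b''$ being $0!=1$.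

A forest of $H'$ rooted at $b'$ is a forest $F$ of $H$ rooted at $B$ together with the edge $e$ chosen by $b''$, such that no cycle through $b''$ arises; that is, the $F$-path from $e^+$ does not end with $f$. So the fraction is the probability, for a uniform forest $F$, that the $F$-path from $e^+$ does not end with $f$. By Wilson's algorithm this path is the loop erasure of SRW from $e^+$ stopped on hitting $B$. The step into $B$ is the last step and is never erased, so the last edge of the path is the last edge of the walk. $\square$

Check on the triangle, $B=\{0\}$, $e=01$. The strand ends with $10$ in two of the three configurations. For SRW from $1$, the probability $p$ of entering $0$ through $10$ satisfies $p=\frac12+\frac12(1-p)$ by symmetry, so $p=\frac23$.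

The law survives partial exploration. Suppose we reveal some relations $\sigma_v(f)=g$ with $v\notin B$. They chain edges together into paths.

**Definition (resolved graph).** Given finitely many relations $\sigma_v(f)=g$, $v\notin B$, compatible with each $\sigma_v$ being a bijection and closing no cycle avoiding $B$, let $H^*$ be obtained by replacing each maximal path that they form by one edge with the same end vertices. An edge in no relation is a maximal path by itself.

Example: in the triangle with $B=\{0\}$, let vertex $1$ reflect. Then $0\to1\to0$ becomes a loop at $0$, $2\to1\to2$ becomes a loop $\ell$ at $2$, and the edges $02,20$ stay; vertex $1$ is discarded. At $2$, the choice $\ell\mapsto\ell$ closes a cycle, so the only element of $\Omega_B(H^*)$ is $02\mapsto\ell\mapsto20$. It is the configuration "reflect at $1$, pass at $2$".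

**Lemma 5 (Markov property).** (a) The configurations in $\Omega_B(H)$ satisfying the relations are in bijection with $\Omega_B(H^*)$, and strands correspond to strands with the same ends. (b) If the relations hold together for some element of $\Omega_B(H)$, then conditionally on them the remaining configuration has law $\mu_B^{H^*}$.

**Proof.** Each relation at $v$ removes one in-edge and one out-edge at $v$, so $H^*$ is balanced. The unused in-edges at $v\notin B$ are the last edges of the maximal paths that end at $v$, and the unused out-edges are the first edges of those that start there. So the remaining values of $\sigma_v$ are exactly a bijection from ${\rm In}(v)$ to ${\rm Out}(v)$ in $H^*$. A closed cycle avoiding $B$ in either configuration is a concatenation of maximal paths, hence corresponds to a closed cycle avoiding $B$ in the other. So the bijection restricts to $\Omega_B(H^*)$. The same concatenation argument applies to strands. Part (b) follows, as $\mu_B$ is uniform. $\square$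

If an exploration reveals values $\sigma_v(f)$ one after another, each next question being determined by the previous answers, then the event "the exploration so far has a given history" is the event that the corresponding relations hold. So Lemma 5 applies to histories.

**Example (excursions of length $2$).** Let $e=0w$ be an out-edge of $0$ in $G$. The excursion of $e$ has length $2$ if and only if $\sigma_w(e)=w0$. Here $H^*$ is $G$ without $e$ and $w0$, plus a loop at $0$, and the degree of $w$ drops from $2d$ to $2d-1$. By Lemmas 3 and 5 the probability is $\frac1{2d-1}\,\tau_{\{0\}}(H^*)/\tau_{\{0\}}(G)$, and the last ratio is the probability that a uniform spanning tree of the torus does not contain $\{0,w\}$. The torus has $dn$ undirected edges, all equivalent under translations and permutations of coordinates, and a spanning tree has $n-1$ edges. So the probability is $\frac{1}{2d-1}\big(1-\frac{n-1}{dn}\big)$, which tends to $\frac{d-1}{d(2d-1)}>0$. For $d=1$, $n=3$ the formula gives $\frac13$, as found above.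

We shall need two roots, and a way back to one.

**Lemma 6 (change of root).** Let $x\neq0$, and let $a$ be the number of strands from $x$ to $0$ in a configuration of $\Omega_{\{0,x\}}(G)$. For every event $A$ depending only on $(\sigma_v)_{v\notin\{0,x\}}$,
$$\mu_{\{0\}}(A)=\frac{\mathbb E_{\mu_{\{0,x\}}}[a\,1_A]}{\mathbb E_{\mu_{\{0,x\}}}[a]} .$$

**Proof.** Forgetting $\sigma_x$ maps $\Omega_{\{0\}}(G)$ into $\Omega_{\{0,x\}}(G)$. For $\omega\in\Omega_{\{0,x\}}(G)$ let $T$ be the graph on $\{0,x\}$ whose edges are the strands of $\omega$. The $\sigma_x$ that extend $\omega$ to an element of $\Omega_{\{0\}}(G)$ are the elements of $\Omega_{\{0\}}(T)$. By Lemma 3 their number is $\tau_{\{0\}}(T)(d_x-1)!=a(\omega)(d_x-1)!$, since a forest of $T$ is the choice of one edge from $x$ to $0$. Sum over $\omega\in A$ and over all $\omega$, and divide. $\square$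

Check on the triangle, $x=1$: if $2$ reflects, the strands are $0\to1$, $1\to0$, $0\to2\to0$, $1\to2\to1$ and $a=1$; if $2$ passes, they are $0\to1$, $1\to0$, $0\to2\to1$, $1\to2\to0$ and $a=2$. So $\mu_{\{0\}}(2\text{ passes})=\frac{2/2}{3/2}=\frac23$, in agreement with the list in Section 1.

## 4. One martingale does not suffice, two do

The natural plan is to explore the strand of an edge $e\in{\rm Out}(0)$ step by step, say that it behaves like a walk, and use transience: once far from $0$, it should not come back soon. With $B=\{0\}$ Lemma 4 says nothing about this, because *every* strand ends at $0$; the lemma gives the last edge but not the time. So we trade time for place. Add a second root $x$ with $|x|_\infty\ge N/4$, and ask whether the strand of $e$ comes back to $0$ before it reaches a neighborhood $U$ of $x$ of fixed size. A strand of length below $\delta n$ misses most such neighborhoods, so bounding the probability of "long, but back at $0$ without visiting $U$" is enough, and Lemma 6 takes us back to one root.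

Let $v_t$ be the tip of the explored strand and $H_t$ the resolved graph in which the explored path is one edge from $0$ to $v_t$. By Lemmas 4 and 5,
$$h_t:=\mathbb P_{v_t}(\text{SRW on }H_t\text{ hits }x\text{ before }0)$$
is the conditional probability that the strand ends at $x$, and so it is a martingale. Suppose the strand has escaped from $0$, so that $h_0$ is near $\frac12$, and stop when $v_t$ is $0$ or in $U$. On a return to $0$ we have $h=0$. If the walk on $H_t$ always had value about $\frac12$ near $x$, as it has on $G$, then we would have $h\lesssim\frac12$ on reaching $U$, and $\frac12\approx\mathbb E[h]\lesssim\frac12(1-p)$ would force the return probability $p$ to be small.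

But $H_t$ is not $G$. The exploration changes the graph, and the hitting probability near $x$ may drift. From the martingale $h$ alone one cannot exclude $p=\frac12$ with $h$ equal to $1$ on reaching $U$, since that is consistent with $\mathbb E[h]=\frac12$. This is where the plan stops.

What gets past it is a second martingale that measures the drift. Let $c_t$ be the conditional expectation of the number of strands from $x$ to $0$. A walk started next to $x$ either returns to $x$ at once or gets to distance $\rho$, and from there it hits $x$ before $0$ with a probability nearly independent of the point; call its average $b_t$. It turns out that $c_t=\kappa_\rho(1-b_t)$ with a *constant* $\kappa_\rho$, so $b_t$ is also a martingale. Consider $X_t=b_t-h_t$. It starts near $0$, if the strand has escaped from $0$. On reaching $U$ it is at least $-\varepsilon$, because a walk must cross distance $\rho$ to reach $x$. On a return to $0$ it equals $b_t$, and $b_t$ cannot be small then: $\kappa_\rho(1-b_t)$ is the expected number of strands $x\to0$, which by Fact (i) is the expected number of strands $0\to x$, and these $2d$ strands each end at $x$ with probability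 at most about $b_t$. So $\kappa_\rho(1-b_t)\lesssim2db_t$, and $X\ge\eta$ for a fixed $\eta>0$. Since $\mathbb E[X]$ is nearly $0$, returns are unlikely.

One gap remains: "if the strand has escaped from $0$". If SRW on the partially explored graph has a fair chance of hitting $0$ locally, $X_0$ need not be small. We shall show that in this case the strand really does return locally with a probability bounded below, uniformly in the scale; since this cannot happen at many scales, there is a good scale. That needs estimates for graphs about which we know little near $0$, which is why we turn to isoperimetry.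

## 5. A Sobolev inequality outside a box

The purpose of this section is an inequality on $E_r:=V(G_N)\setminus\Lambda_r$ whose constant does not depend on $r$. "Exterior edges" are the nearest-neighbor edges inside $E_r$. Put $\mathcal E_r(f)=\sum_{\{u,v\}}(f(u)-f(v))^2$ over undirected exterior edges, and $p^*=\frac{2d}{d-2}$. For a set $A$ of vertices, $\partial A$ is the set of undirected torus edges between $A$ and its complement, and $\partial_{E_r}A$ is the set of exterior edges between $A$ and $E_r\setminus A$.

We recall the Loomis–Whitney inequality: if $\pi_i$ is the size of the projection of a finite set $A$ along direction $i$, then $|A|^{d-1}\le\prod_{i=1}^d\pi_i$. With the inequality of arithmetic and geometric means, $\sum_i\pi_i\ge d|A|^{(d-1)/d}$.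

**Lemma 7 (torus isoperimetry).** For $d\ge1$ there is $\iota_d>0$ such that for $N\ge3$ and $\emptyset\ne A\subsetneq\mathbb Z_N^d$: $|\partial A|\ge\iota_d\min(|A|,|A^c|)^{(d-1)/d}$.

**Proof.** Induct on $d$; $d=1$ is clear with $\iota_1=1$. Let $d\ge2$. Passing to the complement, let $|A|=\alpha n$ with $\alpha\le\frac12$. Let $\pi_i$ be the number of lines in direction $i$ meeting $A$, and $F_i$ the number contained in $A$.

If $F_i\le\frac12\pi_i$ for all $i$: a line (a cycle of length $N$) meeting $A$ but not contained in $A$ has at least two edges in $\partial A$, so $|\partial A|\ge\sum_i2(\pi_i-F_i)\ge\sum_i\pi_i\ge d|A|^{(d-1)/d}$.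

Otherwise, say, $F_1>\frac12\pi_1\ge|A|/(2N)$. Let $a(p)=|A\cap\ell_p|/N$, where $p\in\mathbb Z_N^{d-1}$ indexes the lines $\ell_p$ in direction $1$. Neighboring lines $\ell_p,\ell_{p'}$ are joined by at least $N|a(p)-a(p')|$ edges of $\partial A$. Writing $|a(p)-a(p')|$ as an integral over levels,
$$|\partial A|\ge N\int_{3/4}^1|\partial\{a>t\}|\,dt .$$
Let $t\in[\frac34,1)$. Full lines have $a=1$, so $|\{a>t\}|\ge F_1\ge|A|/(2N)$. As $\sum_pa(p)=|A|/N$, also $|\{a>t\}|\le\frac43|A|/N\le\frac23N^{d-1}$, so the complement of $\{a>t\}$ has at least $\frac13N^{d-1}\ge|A|/(2N)$ elements. By induction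
$$|\partial A|\ge\tfrac N4\iota_{d-1}\big(\tfrac12\alpha N^{d-1}\big)^{\frac{d-2}{d-1}}\ge\iota'N^{d-1}\alpha^{\frac{d-2}{d-1}}\ge\iota'N^{d-1}\alpha^{\frac{d-1}d}=\iota'|A|^{\frac{d-1}d},$$
where $\iota'>0$ depends only on $d$ and we used $\alpha\le1$ and $\frac{d-2}{d-1}\le\frac{d-1}d$. $\square$

**Lemma 8 (exterior isoperimetry).** There is $\iota=\iota(d)>0$, and for each $r$ an $N_0(r)$, such that for $N\ge N_0(r)$ and $A\subset E_r$ with $0<|A|\le\frac12|E_r|$: $|\partial_{E_r}A|\ge\iota|A|^{(d-1)/d}$. In particular the exterior graph is connected.

**Proof.** Let $N\ge4r+2$, so that $N/2\le N-2r-1$. If $|A|<N/2$: every axis line meets $E_r$ in a cycle or in a path, with at least $N-2r-1>|A|$ vertices, so each line meeting $A$ carries an edge of $\partial_{E_r}A$. Hence $|\partial_{E_r}A|\ge\sum_i\pi_i\ge d|A|^{(d-1)/d}$. If $|A|\ge N/2$: $\partial_{E_r}A$ misses from $\partial A$ only edges between $\Lambda_r$ and $E_r$, at most $2d(2r+1)^{d-1}$ of them. For $N$ large (given $r$) this is at most $\frac12\iota_d(N/2)^{(d-1)/d}\le\frac12\iota_d|A|^{(d-1)/d}$. Since $|A|\le n/2$, Lemma 7 gives $|\partial_{E_r}A|\ge\frac12\iota_d|A|^{(d-1)/d}$. So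 $\iota=\min(d,\iota_d/2)$ works. If the exterior graph were disconnected, a component with at most half of the vertices would have empty boundary. $\square$

**Lemma 9 (Sobolev).** There is $C_S=C_S(d)$ such that for $N\ge N_0(r)$:
(i) if $f\ge0$ on $E_r$ and $|{\rm supp}f|\le\frac12|E_r|$, then $\big(\sum f^{p^*}\big)^{2/p^*}\le C_S\,\mathcal E_r(f)$;
(ii) $|f(u)-f(v)|^2\le4C_S\,\mathcal E_r(f)$ for all $f$ on $E_r$ and all $u,v\in E_r$.

**Proof.** Let $d\ge3$, let $h\ge0$ with $|{\rm supp}\,h|\le\frac12|E_r|$ and $q=\frac d{d-1}$. Summing $|h(u)-h(v)|=\int_0^\infty|1_{h(u)>t}-1_{h(v)>t}|dt$ over exterior edges and using Lemma 8,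
$$\sum_{\{u,v\}}|h(u)-h(v)|=\int_0^\infty|\partial_{E_r}\{h>t\}|\,dt\ge\iota\int_0^\infty|\{h>t\}|^{1/q}dt\ge\iota\Big(\sum h^q\Big)^{1/q},$$
the last step being Minkowski's inequality for $h=\int_0^\infty1_{\{h>t\}}dt$ in $\ell^q$. Take $h=f^s$ with $s=\frac{2(d-1)}{d-2}$. Then $sq=p^*$ and $2(s-1)=p^*$. Since $|f(u)^s-f(v)^s|\le s|f(u)-f(v)|\,(f(u)^{s-1}+f(v)^{s-1})$, Cauchy–Schwarz and the bound
$$\sum_{\{u,v\}}(f(u)^{s-1}+f(v)^{s-1})^2\le2\sum_{\{u,v\}}\big(f(u)^{p^*}+f(v)^{p^*}\big)\le4d\sum f^{p^*}$$
give
$$\iota\Big(\sum f^{p^*}\Big)^{\frac{d-1}d}\le2s\sqrt d\;\mathcal E_r(f)^{1/2}\Big(\sum f^{p^*}\Big)^{1/2}.$$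
As $\frac{d-1}d-\frac12=\frac1{p^*}$, this is (i) with $C_S=(2s\sqrt d/\iota)^2$.

For (ii) let $m$ be a median of $f$, so that $g=(f-m)_+$ and $g=(f-m)_-$ each have support of size at most $\frac12|E_r|$. Since $\mathcal E_r(g)\le\mathcal E_r(f)$ and $\sup g\le(\sum g^{p^*})^{1/p^*}$, part (i) gives $|f-m|\le(C_S\mathcal E_r(f))^{1/2}$ everywhere, and the triangle inequality finishes. $\square$

## 6. The walk on the torus up to time $N^{5/2}$

The purpose of this section is to find a time by which the walk is mixed, but before which it does not hit a given far-away finite set. Let $Y$ be the continuous-time walk on the torus that jumps along each out-edge at rate $1$, and put $t_N:=N^{5/2}$.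

**Lemma 10.** (i) For every $\varepsilon>0$ and $q$ there are $\rho_0,N_0$ such that for $N\ge N_0$, every $Z$ with $|Z|\le q$ and every $y$ at distance at least $\rho_0$ from $Z$: $\mathbb P_y(Y\text{ hits }Z\text{ before or at }t_N)\le\varepsilon$. (ii) The total variation distance of $Y_{t_N}$ to the uniform law tends to $0$ as $N\to\infty$, uniformly in the starting point.

**Proof.** The coordinates of $Y$ are independent one-dimensional walks with rate $1$ in each direction. Diagonalizing and using $2(1-\cos\frac{2\pi k}N)\ge16k^2/N^2$ for $|k|\le N/2$, the one-dimensional return probability at time $u$ is at most $\frac1N\big(1+2\sum_{k\ge1}e^{-16uk^2/N^2}\big)\le\frac1N+Cu^{-1/2}$, on comparing the sum with an integral. By symmetry of the transition probabilities and Cauchy–Schwarz, $p_u(y,z)\le p_u(0,0)\le C(u^{-d/2}+n^{-1})$, where $C$ may change from place to place.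

(i) Once at $z$, the walk stays there during the next unit of time for an expected time of at least $(1-e^{-2d})/(2d)\ge\frac1{4d}$. So
$$\mathbb P_y(Y\text{ is at }z\text{ at some time in }[T,t_N])\le4d\int_T^{t_N+1}p_u(y,z)\,du\le C\big(T^{1-d/2}+N^{5/2-d}\big),$$
which is small for $T$ and $N$ large, as $d\ge3$. For fixed $T$, hitting $z$ before $T$ requires at least $\rho_0$ jumps by time $T$, and the probability of this tends to $0$ as $\rho_0\to\infty$. Sum over the at most $q$ points of $Z$.

(ii) The total variation distance is at most half the $\ell^2$ distance of densities, which is $\frac12(n\,p_{2t}(0,0)-1)^{1/2}$. And $n\,p_{2t}(0,0)\le\big(1+2\sum_{k\ge1}e^{-32tk^2/N^2}\big)^d\to1$ at $t=t_N$, because $t_N/N^2=N^{1/2}\to\infty$. $\square$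

## 7. Hitting probabilities near the second root

This section makes precise that the hitting probability near $x$ is a single number $b$, and that $b$ is an affine function of the expected number of strands $x\to0$. The graph may be strange far from $x$, so we isolate what is needed.

For $1\le\rho<\rho'$ and $2\rho'+1<N$ put $U=U_x=\{|z-x|_\infty\le\rho'\}$, $\partial U=\{|z-x|_\infty=\rho'\}$, $S=\{|z-x|_\infty=\rho\}$.

**Definition (intact).** A balanced graph $H$ with roots $\{0,x\}$ and $\Omega_{\{0,x\}}(H)\ne\emptyset$, whose vertices are torus vertices including $U$, is *intact at $U$* if $0\notin U$, all out-edges of vertices of $U$ are exactly the original nearest-neighbor edges, and all in-edges of vertices with $|z-x|_\infty<\rho'$ are exactly the original nearest-neighbor edges.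

Examples: $G$ is intact if $0\notin U$. Suppose $0\notin U$ and a strand of $G$ is explored from $0$ until it first enters $U$, without having met $0$ again. Its last vertex $v$ is in $\partial U$, and the graph with this path replaced by an edge $0\to v$ is still intact: the path used no edge with tail in $U$, and the new edge ends on $\partial U$, where extra in-edges are allowed. One step further, if the tip moves inside, the condition fails.

For intact $H$ write
$$\varphi_H(v)=\mathbb P^H_v(\text{SRW hits }x\text{ before }0),\qquad c_H=\sum_{g\in{\rm Out}(x)}\big(1-\varphi_H(g^+)\big),$$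
with $\varphi_H(0)=0$, $\varphi_H(x)=1$. By Lemma 4 (trivially if $g^+$ is a root) $1-\varphi_H(g^+)$ is the probability that the strand of $g\in{\rm Out}(x)$ ends at $0$, and for $g\in{\rm Out}(0)$ the strand ends at $x$ with probability $\varphi_H(g^+)$. With Fact (i),
$$c_H=\mathbb E_{\mu^H_{\{0,x\}}}[\#\,x\to0]=\mathbb E_{\mu^H_{\{0,x\}}}[\#\,0\to x]=\sum_{g\in{\rm Out}(0)}\varphi_H(g^+).\tag{1}$$
The identity (1) used only that $H$ is balanced with $\Omega_{\{0,x\}}(H)\neq\emptyset$. In the triangle with $x=1$: $c_H=(1-0)+(1-\frac12)=\frac32$, the value of $\mathbb E[a]$ found after Lemma 6.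

**Lemma 11.** Let $\kappa_\rho:=\sum_{w\sim x}\mathbb P_w(\text{SRW hits }S\text{ before }x)$ and $b_H:=1-c_H/\kappa_\rho$. Given $\varepsilon\in(0,1)$, for $\rho\ge\rho_1(\varepsilon)$ and $\rho'>\rho$ with $\rho'\ge\rho_1'(\rho,\varepsilon)$ the following holds for every $H$ intact at $U$. We have $\kappa_\rho\in[\kappa,2d]$; $b_H$ is a weighted average of $\varphi_H$ over $S$ with weights not depending on $H$; and
(i) $|\varphi_H(y)-b_H|\le\varepsilon$ for all $y\in S$;
(ii) $\varphi_H(v)\le b_H+\varepsilon$ for every vertex $v$ of $H$ with $v\notin U\setminus\partial U$.

**Proof.** Started in $U$, SRW on $H$ agrees with SRW on $\mathbb Z^d$ until it hits $\partial U$.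

**Step 1.** This step identifies $b_H$ as an average. Clearly $\kappa_\rho\le2d$, and $\kappa_\rho\ge\sum_{w\sim x}\mathbb P_w(\text{SRW on }\mathbb Z^d\text{ never hits }x)=2d\,p_{esc}=\kappa$. From $w\sim x$ the walk on $H$ has to visit $S$ before it can reach $0$, and if it hits $x$ before $S$ it contributes $1-\varphi_H(x)=0$. So
$$c_H=\sum_{y\in S}m(y)(1-\varphi_H(y)),\qquad m(y)=\sum_{w\sim x}\mathbb P_w(\text{hits }S\text{ before }x,\text{ first at }y),$$
and $\sum_ym(y)=\kappa_\rho$. Hence $b_H=\kappa_\rho^{-1}\sum_{y\in S}m(y)\varphi_H(y)$. The weights depend only on SRW on $\mathbb Z^d$.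

**Step 2.** This step shows that $\varphi_H$ is nearly constant on $S$. For $y\in U$ let $u(y)=\mathbb E_y[\varphi_H(Y'_\zeta)]$, where $Y'$ is plain SRW, not stopped at $x$, and $\zeta$ is its hitting time of $\partial U$. The walks defining $\varphi_H(y)$ and $u(y)$ agree unless $Y'$ hits $x$ before $\zeta$. So for $y\in S$, $|\varphi_H(y)-u(y)|\le\mathbb P_y(\text{SRW on }\mathbb Z^d\text{ hits }x)\le\varepsilon/4$ for $\rho\ge\rho_1(\varepsilon)$, by transience. The function $u$ has values in $[0,1]$ and is discrete harmonic on $\{|z-x|_\infty<\rho'\}$, including at $x$. We claim that for fixed $\rho$ its oscillation on $S$ is at most $\varepsilon/4$ once $\rho'\ge\rho_1'(\rho,\varepsilon)$. Otherwise, moving $x$ to the origin of $\mathbb Z^d$, there would be $\rho'_k\to\infty$ and $[0,1]$-valued functions on the boxes of radius $\rho_k'$, harmonic inside, with oscillation above $\varepsilon/4$ on the fixed finite set $S$. A diagonal subsequence would converge pointwise to a bounded harmonic function on $\mathbb Z^d$ with oscillation at least $\varepsilon/4$ on $S$. This contradicts the Liouville property: bounded discrete harmonic functions on $\mathbb Z^d$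 are constant. So $\varphi_H$ has oscillation at most $3\varepsilon/4$ on $S$, and (i) follows as $b_H$ is an average of $\varphi_H$ over $S$.

**Step 3.** This step bounds $\varphi_H$ from outside. Let $v\notin U\setminus\partial U$. Consider a path of the walk from $v$ to $x$, and the last time at which $|\cdot-x|_\infty\ge\rho'$. From then on every step enters a vertex at distance less than $\rho'$ from $x$; such in-edges are original, so the distance to $x$ decreases by at most one per step. The path therefore visits $S$ before $x$. By the strong Markov property $\varphi_H(v)\le\max_S\varphi_H\le b_H+\varepsilon$. $\square$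

## 8. Escape from a box, at some scale

The aim of this section is a radius $r$, from a finite list, at which the following is unlikely: the strand of $e$ has left $\Lambda_r$, but SRW on the explored graph still has probability at least $\varepsilon$ of hitting $0$ locally.

Let $|x|_\infty\ge N/4$, $\mu:=\mu^G_{\{0,x\}}$, and fix $e\in{\rm Out}(0)$. For $r\ge1$ with $r+1<N/4$ let $\mathcal F_r=\sigma(\sigma_v:v\in\Lambda_r\setminus\{0\})$ and let $K_r$ be the resolved graph obtained from all these relations. Its vertex set is $E_r\cup\{0\}$, and all its vertices have degree $2d$. It contains all exterior edges in both directions. Its other edges are *resolved edges*: they stand for paths with interior vertices in $\Lambda_r\setminus\{0\}$, and each of their endpoints is $0$ or a point of $E_r$ with $|\cdot|_\infty=r+1$. Loops at $0$ are possible.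

Let $\mathcal R_r$ be the event that the strand of $e$ returns to $0$ without leaving $\Lambda_r$. It is $\mathcal F_r$-measurable and increasing in $r$. On $\mathcal R_r^c$, $e$ is the first edge of a resolved edge $\hat e$ from $0$ to some $s=s_r\in E_r$ with $|s_r|_\infty=r+1$. For $R>r$ with $R<N/4$ put, on $\mathcal R_r^c$,
$$q_r:=\mathbb P^{K_r}_{s_r}\big(\text{SRW hits }0\text{ before leaving }\Lambda_R\big).$$

The resolved edges may join boundary points of $\Lambda_r$ in an arbitrary way. All we use is that the exterior edges are there and that the graph is balanced; this is why the constants below do not depend on $r$. That is essential: the pigeonhole in Lemma 14 adds up the same lower bound over many scales.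

**Lemma 12 (a short route).** For $\varepsilon\in(0,1)$ there is $M=M(\varepsilon,d)$ such that for $r<R$ and $N\ge N_0(r,R)$: if $\mathcal R_r^c$ and $q_r\ge\varepsilon$ hold, there is a simple directed path $s=v_0\to v_1\to\dots\to v_j=0$ in $K_r$ with $1\le j\le M$ and $v_0,\dots,v_{j-1}\in A:=\Lambda_R\setminus\Lambda_r$.

**Proof.** We have $s\in A$, $x\notin A$ and, for $N$ large, $|A|\le\frac12|E_r|$.

**Step 1.** This step shows that few vertices carry a substantial part of the Green's function. The exterior graph is connected, so from every point of $A$ the walk can leave $A$, and $\mathcal L_A$ (for $K_r$) is invertible. Put $g(v)=\mathcal L_A^{-1}(s,v)$ on $A$ and $g=0$ elsewhere. Then $g(v)\geq0$ is $(2d)^{-1}$ times the expected number of visits to $v$ from $s$ before leaving $A$, and $\mathcal L_A^Tg=\delta_s$. The walk hits $0$ before leaving $\Lambda_R$ exactly if it leaves $A$ through an edge into $0$, so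
$$q_r=\sum_{\text{edges }v\to0,\ v\in A}g(v),$$
with at most $2d$ terms. Hence some edge $v^*\to0$ with $v^*\in A$ has $g(v^*)\ge\varepsilon':=\varepsilon/(2d)$. Both directions of each exterior edge are present, so Fact (ii) gives
$$\mathcal E_r(g)\le\langle g,\mathcal L_{K_r}g\rangle=\langle\mathcal L_A^Tg,g\rangle=g(s).$$
By Lemma 9(i), $g(s)^2\le(\sum g^{p^*})^{2/p^*}\le C_Sg(s)$. So $g(s)\le C_S$ and then $\sum g^{p^*}\le C_S^{p^*}$. Thus $Q:=\{v\in A:g(v)\ge\varepsilon'\}$ has at most $M:=\lfloor(C_S/\varepsilon')^{p^*}\rfloor$ elements, and $v^*\in Q$.

**Step 2.** This step joins $s$ to $v^*$ inside $Q$, by a maximum principle. Let $Q_0\ni v^*$ be the set of vertices of $Q$ from which $v^*$ is reachable inside $Q$. Suppose $s\notin Q_0$, and let $W$ be the set of maximizers of $g$ on $Q_0$. Let $v\in W$. Then $v\ne s$, so $(\mathcal L_A^Tg)(v)=0$, that is,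
$$2d\,g(v)=\sum_{u\to v}g(u),$$
a sum over the $2d$ in-edges of $v$. In-neighbors in $Q_0$ have $g(u)\le g(v)$. An in-neighbor not in $Q_0$ is not in $Q$, because a point of $Q$ with an edge to $v\in Q_0$ lies in $Q_0$; so it has $g(u)<\varepsilon'\le g(v)$. Equality of the two sides forces all in-neighbors of $v$ into $W$. Exterior neighbors are in-neighbors, so $W$ is nonempty and closed under exterior adjacency. Since the exterior graph is connected, $W=E_r\ni x$. But $W\subset A\not\ni x$, a contradiction.

So $s\in Q_0$, and there is a simple path from $s$ to $v^*$ inside $Q$, with at most $M$ vertices. Append the edge $v^*\to0$. $\square$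

**Lemma 13 (the route is taken).** In the situation of Lemma 12, for $N\geq N_0(r,R)$, the conditional probability given $\mathcal F_r$ that the strand of $e$ follows $\hat e$ and then the path is at least $\gamma=\gamma(M,d)>0$. In that case $\mathcal R_{r+M}$ occurs (we take $r+M+1<N/4$).

**Proof.** Given $\mathcal F_r$, the remaining configuration has law $\mu^{K_r}_{\{0,x\}}$ by Lemma 5. Let $f_1,\dots,f_j$ be the edges of the path, and $K'=K_r\setminus\{\hat e,f_1,\dots,f_j\}$. A closed walk was removed, so $K'$ is balanced. Write $\tau=\tau_{\{0,x\}}$.

**Step 1.** This step expresses the probability by a ratio of forest counts. The event is given by $j$ relations in $K_r$ at the distinct non-root vertices $v_0,\dots,v_{j-1}$, all of degree $2d$. They form a path from $0$ to $0$ and so close no cycle avoiding the roots. The resolved graph is $K'$ plus a loop at $0$; the loop does not affect forests. By Lemma 5(a), and by Lemma 3 applied to both graphs, the probability is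
$$(2d-1)^{-j}\,\frac{\tau(K')}{\tau(K_r)},$$
since at each $v_i$ the factor $(2d-1)!$ becomes $(2d-2)!$.

**Step 2.** This step bounds the Green's function of $K'$. The path is simple, so it does not use both directions of an edge, and $\hat e$ is not an exterior edge. So $K'$ keeps at least one direction of each undirected exterior edge. Hence $E_r$ lies in one weak component of $K'$, which is strongly connected because $K'$ is balanced, and every vertex of $E_r$ can reach $x$. So $\mathcal L':=\mathcal L_{K'}|_{E_r\setminus\{x\}}$ is invertible; let $G'=\mathcal L'^{-1}\ge0$, so $\tau(K')=\det\mathcal L'>0$.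

Fix $v\in E_r\setminus\{x\}$ and let $g=G'(\cdot,v)$, extended by $0$ to $0$ and $x$. Since $G'(w,v)=\mathbb P_w(\text{hit }v\text{ before the roots})\,G'(v,v)$, we have $g\le g(v)$. By Fact (ii), with at least one direction of each exterior edge present, $\frac12\mathcal E_r(g)\le\langle g,\mathcal L_{K'}g\rangle=g(v)$. By Lemma 9(ii),
$$g(v)^2=|g(v)-g(x)|^2\le4C_S\,\mathcal E_r(g)\le8C_S\,g(v).$$
So $0\le G'(w,v)\le C_1:=8C_S$ for all $w,v$.

**Step 3.** This step compares the two determinants. Rows of the Laplacian correspond to out-edges, and $\hat e$ leaves $0$, which has no row. So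
$$\mathcal L_{K_r}|_{E_r\setminus\{x\}}=\mathcal L'+\sum_{i=0}^{j-1}\delta_{v_i}\big(\delta_{v_i}-\delta_{v_{i+1}}\big)^T,\qquad\delta_{v_j}=\delta_0:=0 .$$
By the identity $\det(\mathcal L'+PQ^T)=\det\mathcal L'\,\det(I+Q^T\mathcal L'^{-1}P)$,
$$\frac{\tau(K_r)}{\tau(K')}=\det(I_j+\Gamma),\qquad\Gamma_{ik}=G'(v_i,v_k)-G'(v_{i+1},v_k),\quad 0\le i,k\le j-1,$$
with $G'(0,\cdot):=0$. By Step 2, $|\Gamma_{ik}|\le C_1$. So each row of $I_j+\Gamma$ has Euclidean norm at most $\sqrt M(1+C_1)$, and Hadamard's inequality bounds the determinant by $(\sqrt M(1+C_1))^M$. This proves the bound with $\gamma=(2d-1)^{-M}(\sqrt M(1+C_1))^{-M}$.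

**Step 4.** This step locates the route. We have $|v_0|_\infty=r+1$; an exterior step raises $|\cdot|_\infty$ by at most $1$; and a resolved edge has its interior in $\Lambda_r$ and its endpoints in $E_r$ at norm $r+1$. So $|v_i|_\infty\le r+1+i\le r+M$ for $i\le j-1$, and the strand returns to $0$ inside $\Lambda_{r+M}$. $\square$

**Lemma 14 (a good scale).** Let $\varepsilon\in(0,1)$, $M,\gamma$ as above, $J:=\lceil1/(\gamma\varepsilon)\rceil$, $r_k:=kM$ and $R>r_{J+1}$. For $N\ge N_0(\varepsilon,R,d)$, every $x$ with $|x|_\infty\ge N/4$ and every $e$, there is $k\in\{1,\dots,J\}$ with $\mu(\mathcal R_{r_k}^c\cap\{q_{r_k}\ge\varepsilon\})\le\varepsilon$.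

**Proof.** By Lemmas 12 and 13, $\mu(\mathcal R_{r_{k+1}}\setminus\mathcal R_{r_k})\ge\gamma\,\mu(\mathcal R_{r_k}^c\cap\{q_{r_k}\ge\varepsilon\})$ for $k=1,\dots,J$. The left sides are probabilities of disjoint events and sum to at most $1$. So some term satisfies $\gamma\,\mu(\mathcal R_{r_k}^c\cap\{q_{r_k}\ge\varepsilon\})\le1/J\le\gamma\varepsilon$. $\square$

## 9. The two coupled martingales

We now run the argument of Section 4 from a good scale on. Put $\eta:=\kappa/(8d)$ and fix $0<\varepsilon\le\min(\frac1{16},\frac\kappa{4d})$. The constants are chosen in this order: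

* $M,\gamma,J,r_1,\dots,r_{J+1}$ as in Section 8;
* $\rho_0$ from Lemma 10(i) for $\varepsilon$ and $q=|\Lambda_{r_J}|+1$; then $R>r_{J+1}$ with $R\ge r_J+\rho_0$, and $\rho\ge\max(1,\rho_0,\rho_1(\varepsilon))$;
* $\rho'>\rho$ with $\rho'\ge\rho_1'(\rho,\varepsilon)$;
* $N\ge N_0$, large enough for all lemmas above, with $\rho'+R+2<N/4$ and with total variation distance at most $\varepsilon$ in Lemma 10(ii).

None of these depends on $x$ or $e$. Fix $x$ with $|x|_\infty\ge N/4$ and $e\in{\rm Out}(0)$. Then $U\cap\Lambda_{R+1}=\emptyset$ and $2\rho'+1<N$. Let $r=r_k$ be as in Lemma 14. The vertices of $U$ and all their neighbors have norm larger than $r+1$, so no resolved edge of $K_r$ starts or ends at them, and $K_r$ is intact at $U$. Write $\varphi_r,b_r$ for $\varphi_{K_r},b_{K_r}$, and $h_r=\varphi_r(s_r)$ on $\mathcal R_r^c$.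

**Lemma 15 (the start).** On $\mathcal R_r^c\cap\{q_r<\varepsilon\}$: $b_r-h_r\le5\varepsilon$.

**Proof.** **Step 1.** This step shows that $\varphi_r$ is almost one constant away from $\Lambda_R$ and $x$. Let $\bar\varphi=\varphi_r$ on $E_r$, $\bar\varphi=0$ on $\Lambda_r$, and $\hat\varphi=\frac1n\sum_v\bar\varphi(v)$. Let $y\notin\Lambda_R$ with $|y-x|_\infty\ge\rho$. Then $y$ has distance at least $\rho_0$ from $\Lambda_{r_J}\cup\{x\}$. Let $\tilde Y$ be the continuous-time walk on $K_r$, with rate $1$ per out-edge, started at $y$ and stopped at $\{0,x\}$. The out-edges in $K_r$ of a vertex of $E_r$ are its exterior edges together with one resolved edge for each torus edge from it into $\Lambda_r$. So $\tilde Y$ can be coupled to agree with $Y$ until $Y$ first hits $\Lambda_r\cup\{x\}$. By Lemma 10(i) this hitting happens up to time $t_N$ with probability at most $\varepsilon$. Since $\varphi_r(\tilde Y_t)$ is a martingale with values in $[0,1]$,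
$$|\varphi_r(y)-\mathbb E_y\bar\varphi(Y_{t_N})|\le\varepsilon,$$
and $|\mathbb E_y\bar\varphi(Y_{t_N})-\hat\varphi|\le\varepsilon$ by the choice of $N$. So $|\varphi_r(y)-\hat\varphi|\le2\varepsilon$ for all such $y$.

**Step 2.** This step compares $b_r$ and $h_r$ with $\hat\varphi$. Points of $S$ are such $y$, and $b_r$ is an average of $\varphi_r$ over $S$, so $b_r\le\hat\varphi+2\varepsilon$. From $s_r$, with probability $1-q_r>1-\varepsilon$ the walk on $K_r$ leaves $\Lambda_R$ before hitting $0$. Resolved edges end at $0$ or at norm $r+1\le R$, so it leaves along an exterior edge to a point $y$ with $|y|_\infty=R+1$. Then $y\notin U$, so $|y-x|_\infty>\rho'>\rho$ and Step 1 applies to $y$. If $\hat\varphi\ge2\varepsilon$, then $h_r\ge(1-\varepsilon)(\hat\varphi-2\varepsilon)\ge\hat\varphi-3\varepsilon$. If $\hat\varphi<2\varepsilon$, then $h_r\ge0>\hat\varphi-3\varepsilon$. In both cases $b_r-h_r\le5\varepsilon$. $\square$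

**Lemma 16 (returns are unlikely).** Let $D^*$ be the event $\mathcal R_r^c\cap\{$the strand of $e$ ends at $0$ without visiting $U\}$. On $\mathcal R_r^c\cap\{q_r<\varepsilon\}$: $\mu(D^*\mid\mathcal F_r)\le6\varepsilon/\eta$.

**Proof.** **Step 1.** This step sets up the exploration. Given $\mathcal F_r$, the remaining configuration has law $\mu^{K_r}_{\{0,x\}}$. Explore the strand of $e$ edge by edge in $K_r$ from $v_0=s_r\notin U\cup\{0\}$, and let $v_t$ be its tip after $t$ further edges of $K_r$. Let $\mathcal F'_t$ be the resulting filtration, $\mathcal F'_0=\mathcal F_r$. By Lemma 5 the conditional law is $\mu^{H_t}_{\{0,x\}}$, where in $H_t$ the explored path is replaced by a single edge $0\to v_t$, and $H_0=K_r$. Stop at $\theta:=\min\{t:v_t\in\{0\}\cup U\}$. Since the strand ends at $0$ or at $x\in U$, $\theta$ is bounded by the number of edges. Resolved edges do not visit $U$, so on $\mathcal R_r^c$ we have $D^*=\{v_\theta=0\}$.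

**Step 2.** This step checks that $H_t$ is intact at $U$ for $t\le\theta$, so that Lemma 11 applies. The edges used after $\hat e$ have tails $v_0,\dots,v_{t-1}\notin U\cup\{0\}$. So out-edges of vertices of $U$ are unchanged; in particular no vertex of $U$ is discarded. In-edges of a vertex with $|z-x|_\infty<\rho'$ have tails in $U$, so they are unchanged too, unless the new edge $0\to v_t$ ends at such a vertex. It does not: if $v_t\in U$, then $t=\theta\ge1$, and $v_\theta$ was entered from outside $U$ by an exterior edge, so $v_\theta\in\partial U$. In particular $v_\theta\ne x$.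

**Step 3.** This step exhibits the martingales. Put
$$c_t=c_{H_t},\qquad h_t=\varphi_{H_t}(v_t),\qquad b_t=1-c_t/\kappa_\rho ,\qquad X_t=b_t-h_t .$$
By (1), $c_t=\mathbb E_\mu[\#\text{strands }x\to0\mid\mathcal F_t']$; strands of $H_t$ correspond to strands of $G$ with the same ends. By Lemma 4, $h_t=\mu(\text{the strand of }e\text{ ends at }x\mid\mathcal F'_t)$, trivially if $v_t=0$. So $c_t$ and $h_t$, stopped at $\theta$, are Doob martingales. Since $\kappa_\rho$ is a constant, $X_t$ is a bounded martingale up to $\theta$, with $X_0=b_r-h_r\le5\varepsilon$ by Lemma 15.

**Step 4.** This step bounds $X_\theta$ from below in the two ways to stop. If $v_\theta\in U$, then $v_\theta\in\partial U$, and Lemma 11(ii) gives $h_\theta\le b_\theta+\varepsilon$, so $X_\theta\ge-\varepsilon$.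

If $v_\theta=0$, then $h_\theta=0$. The vertex $0$ has $2d$ out-edges in $H_\theta$; their heads are $0$, where $\varphi_{H_\theta}=0$, or vertices of norm $r+1$, hence outside $U$. By (1) and Lemma 11(ii),
$$\kappa_\rho(1-b_\theta)=c_\theta=\sum_{g\in{\rm Out}(0)}\varphi_{H_\theta}(g^+)\le2d(b_\theta+\varepsilon).$$
Since $2d\varepsilon\le\kappa/2$ and $\kappa\le\kappa_\rho\le2d$,
$$X_\theta=b_\theta\ge\frac{\kappa_\rho-2d\varepsilon}{\kappa_\rho+2d}\ge\frac{\kappa/2}{4d}=\eta .$$

**Step 5.** This step concludes by optional stopping: $5\varepsilon\ge X_0=\mathbb E[X_\theta\mid\mathcal F_r]\ge\eta\,\mu(D^*\mid\mathcal F_r)-\varepsilon$. $\square$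

Write $L_e$ for the length of the strand of $e$, and put $K:=2d(2r_J+1)^d$. On $\mathcal R_r$ we have $L_e\le K$, because the strand leaves $0$ once and leaves each other vertex of $\Lambda_r$ at most $2d$ times. So $L_e>K$ implies $\mathcal R_r^c$. Splitting according to $q_r\ge\varepsilon$ (Lemma 14) or $q_r<\varepsilon$ (Lemma 16),
$$\mu_{\{0,x\}}\big(L_e>K,\ \text{the strand of }e\text{ ends at }0\text{ and avoids }U_x\big)\le\varepsilon+\frac{6\varepsilon}\eta .\tag{2}$$

## 10. From two roots back to the Eulerian circuit

To use Lemma 6 we need its denominator to be bounded below.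

**Lemma 17.** With $\varepsilon,N,x$ as in Section 9, $\mathbb E_{\mu_{\{0,x\}}}[a]\ge\kappa/4$, where $a$ is the number of strands from $x$ to $0$.

**Proof.** $G$ is intact at $U$, so by (1) and Lemma 11 $\mathbb E[a]=c_G=\kappa_\rho(1-b_G)$, and $b_G$ is an average over $S$ of $\varphi^0:=\varphi_G$. The automorphism $v\mapsto x-v$ of $G$ swaps $0$ and $x$, so $\varphi^0(v)+\varphi^0(x-v)=1$, and the average of $\varphi^0$ over the torus is $\frac12$. Let $y\in S$. It has distance at least $\rho_0$ from $\{0,x\}\subset\Lambda_{r_J}\cup\{x\}$. Let $\tilde Y$ be $Y$ stopped at $\{0,x\}$; then $\varphi^0(\tilde Y_t)$ is a martingale, $\tilde Y_{t_N}=Y_{t_N}$ except with probability at most $\varepsilon$ by Lemma 10(i), and $Y_{t_N}$ is within $\varepsilon$ of uniform. So $|\varphi^0(y)-\frac12|\le2\varepsilon$ on $S$, and $\mathbb E[a]\ge\kappa_\rho(\frac12-2\varepsilon)\ge\kappa/4$, since $\varepsilon\le\frac1{16}$. $\square$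

**Proposition 18.** For every $\varepsilon_0>0$ there are $K<\infty$, $\delta>0$ and $N_0$ such that for $N\ge N_0$ and every $e\in{\rm Out}(0)$: $\mu_{\{0\}}(K<L_e<\delta N^d)\le\varepsilon_0$.

**Proof.** **Step 1.** This step treats one $x$. Let $|x|_\infty\ge N/4$, and let $A_x$ be the event that the strand of $e$, followed from $0$, returns to $0$ after a number of steps in $(K,\delta n)$ without visiting $U_x$. Since $x\in U_x$, this event depends only on $(\sigma_v)_{v\notin\{0,x\}}$, and under $\mu_{\{0,x\}}$ it is contained in the event in (2). By Lemma 6, $a\le2d$, Lemma 17 and (2),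
$$\mu_{\{0\}}(A_x)\le\frac{2d}{\kappa/4}\,\mu_{\{0,x\}}(A_x)\le\frac{8d}\kappa\Big(1+\frac6\eta\Big)\varepsilon .$$

**Step 2.** This step averages over $x$, to remove the condition of avoiding $U_x$. There are at least $n-(N/2+1)^d\ge n/2$ points $x$ with $|x|_\infty\ge N/4$, for $N$ large. A strand of length less than $\delta n$ that returns to $0$ has fewer than $\delta n$ distinct vertices, so it visits $U_x$ for at most $\delta n(2\rho'+1)^d$ values of $x$. If $K<L_e<\delta n$, then for each $x$ with $|x|_\infty\geq N/4$ either $A_x$ occurs or the strand visits $U_x$. Averaging over these $x$,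
$$\mu_{\{0\}}(K<L_e<\delta n)\le2\delta(2\rho'+1)^d+\frac{8d}\kappa\Big(1+\frac6\eta\Big)\varepsilon .$$

**Step 3.** This step fixes the constants. First choose $\varepsilon$ so small, depending on $\varepsilon_0$ and $d$, that the second term is at most $\varepsilon_0/2$. This fixes $K$ and $\rho'$. Then choose $\delta>0$ so small that the first term is at most $\varepsilon_0/2$. $\square$

**Proof of Theorem 1.** By the remark after Lemma 3, $\mu_{\{0\}}$ is the law of the uniform Eulerian circuit restricted to $(\sigma_v)_{v\ne0}$, and the $L_e$, $e\in{\rm Out}(0)$, are the $2d$ excursion lengths. Apply Proposition 18 with $\varepsilon_0=\varepsilon/(2d)$, and take a union bound over the $2d$ out-edges of $0$. $\blacksquare$
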